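# Clopen subsets of $X^\omega$ for zero-dimensional first-countable $X$

All spaces are Hausdorff. A set is clopen if it is both closed and open, $Y\cong Z$ means that $Y$ and $Z$ are homeomorphic, $Y\sqcup Z$ is the disjoint sum, and $X^\omega$ is the countably infinite power of $X$ with the product topology. Points of $X^\omega$ are written $x=(x_0,x_1,\dots)$.

## 1. Powers of a discrete space

**Definition (zero-dimensional).** A space is zero-dimensional if it is $T_1$ and has a base of clopen sets. Examples are the rationals, every discrete space, and every product of zero-dimensional spaces (with base the boxes that restrict finitely many coordinates to clopen sets).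

**Definition (h-homogeneous).** A space $Y$ is h-homogeneous if every non-empty clopen subset of $Y$ is homeomorphic to $Y$. The convergent sequence $\omega+1$ is not h-homogeneous, since $\{0\}$ is a clopen subset with a single point.

Let $X$ be a discrete space with at least two points. Is $X^\omega$ h-homogeneous? For a finite word $s$ over $X$ let $[s]$ be the cylinder of all sequences that begin with $s$. Cylinders form a clopen base, and deleting the prefix $s$ is a homeomorphism $[s]\to X^\omega$.

**Two symbols.** For $X=\{0,1\}$ we can count. A non-empty clopen $C\subseteq 2^\omega$ is compact, so it is a finite union of cylinders. Two cylinders are nested or disjoint, so $C$ is a disjoint union of $m\ge 1$ cylinders. The whole space is also a disjoint union of $m$ cylinders: for $m\ge2$ take $[1],[01],\dots,[0^{m-2}1],[0^{m-1}]$. Matching cylinders with cylinders gives $C\cong 2^\omega$.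

**Three symbols.** For $X=\{0,1,2\}$ counting fails. Take $C=[0]\cup[1]$. Replacing a cylinder by its three children changes the number of cylinders by $2$. Refine a finite partition of $3^\omega$ into cylinders until all words have the same length $n$; we end with $3^n$ cylinders, so the original number was odd. The same refinement applied to a finite cylinder partition of $C$ ends with $2\cdot 3^{n-1}$ pieces, so there the number is even. No matching of cylinders can show $C\cong 3^\omega$. What works instead is to use infinitely many pieces that shrink to a point.

**Lemma 1 (absorption).** Let $P$ be a zero-dimensional space such that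

1. some point $p\in P$ is not isolated and has a countable neighborhood base;
2. every non-empty open subset of $P$ contains a set that is clopen in $P$ and homeomorphic to $P$.

Then $P\sqcup G\cong P$ for every clopen $G\subseteq P$, and $P$ is h-homogeneous.

*Proof.* **Step 1: rings around $p$.** We want disjoint clopen sets that converge to $p$. Let $W_0,W_1,\dots$ be a countable base at $p$. Put $B_0=P$. Given a clopen $B_n\ni p$, pick a point $q\in B_n\setminus\{p\}$, which exists because $p$ is not isolated, and choose a clopen $B_{n+1}$ with $p\in B_{n+1}\subseteq (B_n\cap W_n)\setminus\{q\}$. Then $P=B_0\supsetneq B_1\supsetneq\cdots$ is a clopen base at $p$, and $\bigcap_nB_n=\{p\}$. The rings $B_n\setminus B_{n+1}$ are non-empty, clopen, and partition $P\setminus\{p\}$.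

**Step 2: a copy of $G$ in every ring.** We may assume $G\ne\emptyset$. By condition 2 the ring $B_n\setminus B_{n+1}$ contains a copy of $P$ that is clopen in $P$. Inside this copy sits a copy $G_n$ of $G$, clopen in the copy of $P$ and hence clopen in $P$.

**Step 3: shift the copies.** This makes room for one more. Define $\phi:P\sqcup G\to P$ by mapping $G$ homeomorphically onto $G_0$, each $G_n$ homeomorphically onto $G_{n+1}$, and every point of $P\setminus\bigcup_nG_n$ to itself. This is a bijection with $\phi(p)=p$. The set $(P\sqcup G)\setminus\{p\}$ is partitioned into the clopen sets $G$, $G_n$ and $(B_n\setminus B_{n+1})\setminus G_n$. The map $\phi$ sends these homeomorphically onto the clopen sets $G_0$, $G_{n+1}$ and $(B_n\setminus B_{n+1})\setminus G_n$, which partition $P\setminus\{p\}$. So $\phi$ is continuous at every point other than $p$, and so is $\phi^{-1}$. At $p$: a copy $G_n$ inside $B_m$ has $n\ge m$ and moves to $G_{n+1}\subseteq B_m$, so $\phi(B_m)\subseteq B_m$. A copy $G_n$ inside $B_{m+1}$ has $n\ge m+1\ge1$ and comes from $G_{n-1}\subseteq B_m$, so $\phi^{-1}(B_{m+1})\subseteq B_m$. Hence $\phi$ and $\phi^{-1}$ are continuous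 at $p$, and $\phi$ is a homeomorphism.

**Step 4: arbitrary clopen sets.** Let $C\subseteq P$ be non-empty and clopen. By condition 2 it contains a set $B\cong P$ clopen in $P$. Then $G=C\setminus B$ is clopen in $P$, and $C=B\sqcup G\cong P\sqcup G\cong P$. $\blacksquare$

**Proposition 2.** If $X$ is discrete and $|X|\ge2$, then $X^\omega$ is h-homogeneous.

*Proof.* We check the two conditions. A constant sequence $p=(a,a,\dots)$ has the cylinders $[a^n]$ as a countable base, and each of them contains other points because $|X|\ge2$. Every non-empty open set contains a cylinder, and $[s]\cong X^\omega$. $\blacksquare$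

What changes if $X$ is an arbitrary zero-dimensional space whose points have countable bases? Condition 1 survives. Condition 2 was free because a cylinder fixes finitely many coordinates at single points, and these can be deleted. In general a basic open set is a box $U_0\times\dots\times U_{n-1}\times X\times X\times\cdots$ with $U_i$ clopen in $X$, and the factors $U_i$ may look nothing like $X$ and cannot be deleted.

## 2. Terada's question and the spaces $U\times X^\omega$

A space is first-countable if each of its points has a countable neighborhood base. The following question of Terada is stated in the booklet "Young Researchers in Set Theory Workshop 2011" (http://www.math.uni-bonn.de/ag/logik/events/young-set-theory-2011/YSTW2011-BOOKLETfinal.pdf).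

**Question.** Is $X^\omega$ h-homogeneous whenever $X$ is zero-dimensional and first-countable?

Two known facts accompany it. By a theorem of Dow and Pearl, $X^\omega$ is homogeneous for such $X$, that is, any point can be moved to any other by a homeomorphism of $X^\omega$ onto itself. And if every $X_i$ is zero-dimensional and h-homogeneous, then so is $\prod_{i\in I}X_i$ (the *product fact*). Neither is used in the proof of Theorem 3; the product fact returns in Corollary 5(3) and Section 8. The product fact does not answer the question, since $X$ itself need not be h-homogeneous, as $\omega+1$ shows.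

**Definition ($\mathrm{Cc}(X)$).** $\mathrm{Cc}(X)$ is the set of points of $X$ that have a countable neighborhood base.

If $X$ is first-countable, $\mathrm{Cc}(X)=X$. For an example in between, let $X=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighborhoods of $\infty$ are the sets containing $\infty$ with finite complement. Singletons of isolated points and cofinite sets containing $\infty$ are clopen, so $X$ is zero-dimensional. The intersection of countably many neighborhoods of $\infty$ has countable complement, so it is not $\{\infty\}$, whereas in a Hausdorff space the members of a base at a point intersect in that point alone. So $\mathrm{Cc}(X)=\omega_1$, which is dense but not all of $X$.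

If $X$ is zero-dimensional, $a\in\mathrm{Cc}(X)$ and $U$ is a clopen neighborhood of $a$, then $a$ has a clopen base $U=U_0\supseteq U_1\supseteq\cdots$: shrink the members of a countable base to clopen neighborhoods of $a$, intersect the first $n$ of them with each other and with $U$, and put $U$ in front.

**Theorem 3.** If $X$ is zero-dimensional and $\mathrm{Cc}(X)$ is dense in $X$, then $X^\omega$ is h-homogeneous. In particular, $X^\omega$ is h-homogeneous for every zero-dimensional first-countable $X$.

So the answer to Terada's question is yes.

**Theorem 4.** Let $X$ be zero-dimensional with $\mathrm{Cc}(X)\ne\emptyset$. Then $X^\omega$ is h-homogeneous if and only if $\mathrm{Cc}(X)$ is dense in $X$.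

**Corollary 5.** Let $X$ be zero-dimensional with $\mathrm{Cc}(X)$ dense. Then:

1. for any $p,q\in\mathrm{Cc}(X)^\omega$ there is a homeomorphism of $X^\omega$ onto itself mapping $p$ to $q$ (for first-countable $X$ this is the Dow–Pearl theorem);
2. $X^\omega\cong U^\omega\times X^\omega$ for each non-empty clopen $U\subseteq X$; and $X^\omega\cong2\times X^\omega\cong2^\omega\times X^\omega$ if $|X|\ge2$;
3. $X^\kappa$ is h-homogeneous for every infinite cardinal $\kappa$.

From here through the end of Section 5, $X$ is zero-dimensional, $\mathrm{Cc}(X)$ is dense, $|X|\ge2$, and $P=X^\omega$. Everything will come down to the following statement.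

**Proposition 6.** $P\cong U\times P$ for every non-empty clopen $U\subseteq X$.

*Proof of Theorem 3 from Proposition 6.* If $|X|\le1$ the theorem is trivial, so let $|X|\ge2$. We check the conditions of Lemma 1.

Condition 1. Pick $a\in\mathrm{Cc}(X)$ with a decreasing clopen base $A_0\supseteq A_1\supseteq\cdots$, and let $p=(a,a,\dots)$. The sets $\{x:x_i\in A_m\text{ for }i<m\}$ form a countable base at $p$. Each leaves some coordinates free, so it contains points other than $p$; thus $p$ is not isolated.

Condition 2. Every non-empty open set contains a non-empty clopen box $U_0\times\dots\times U_{n-1}\times X\times X\times\cdots$. This box is clopen in $P$ and homeomorphic to $U_0\times(U_1\times(\cdots(U_{n-1}\times P)))$. Applying Proposition 6 $n$ times, from the inside out, shows that the box is homeomorphic to $P$.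

Lemma 1 now gives that $P$ is h-homogeneous. If $X$ is first-countable, $\mathrm{Cc}(X)=X$ is dense. $\blacksquare$

## 3. Moving one coordinate to the front

Let $\emptyset\ne U\ne X$ be clopen and $V=X\setminus U$. We want a homeomorphism $P\to U\times P$. Write elements of $U\times P$ as $(y;z)=(y;z_0,z_1,\dots)$.

The first thing to try is to look for a coordinate of $x$ in $U$ and move it to the front: if $m$ is least with $x_m\in U$, put
$$h(x)=(x_m;\,x_0,\dots,x_{m-1},x_{m+1},\dots).$$
Two things go wrong.

First, $h$ is undefined on $V^\omega$, and if $U$ contains points $b\ne c$, it has no continuous extension there. Let $v\in V^\omega$. Changing the $n$-th coordinate of $v$ to $b$ gives points that converge to $v$ as $n\to\infty$, and their images have first coordinate $b$. Doing the same with $c$ gives images with first coordinate $c$.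

Second, $h$ is not injective. Let $(y;z)\in U\times P$ and let $z_j$ be the first coordinate of $z$ in $U$. Inserting $y$ in $z$ at any of the places $0,\dots,j$ gives a sequence whose first coordinate in $U$ is $y$, so $(y;z)$ has $j+1$ preimages. The inverse map does not know where to put $y$ back.

Both defects have the same cure: give each $y\in U$ an appointed place, and let the values appointed to late places be close to one fixed point $a$.

## 4. Appointed places, and an equation that asks for itself

Let $\mathcal U$ be the set of clopen $U$ with $\emptyset\ne U\ne X$. For each $U\in\mathcal U$ fix, once and for all, a point $a=a_U\in U\cap\mathrm{Cc}(X)$, which exists by density, and a clopen base $U=U_0\supseteq U_1\supseteq\cdots$ at $a$. Put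
$$R_k=U_k\setminus U_{k+1},\qquad U^{(k)}=X\setminus U_{k+1}.$$
Some $R_k$ may be empty. Since $\bigcap_kU_k=\{a\}$, we have $U=\{a\}\sqcup\bigsqcup_kR_k$. The sets $R_k,U_k,U^{(k)}$ depend on $U$; we suppress this. Values in $R_k$ are appointed to place $k$.

**Sorting both sides.** For $x\in P$ let $j(x)$ be the least $j$ with $x_j\in R_j$, and $\infty$ if there is none. Put $D=\{x:j(x)=\infty\}$ and $E_k=\{x:j(x)=k\}$. For $y\in U$ let $k(y)$ be the $k$ with $y\in R_k$, and $k(a)=\infty$.

Now send $x\in D$ to $(a;x)$ and $x\in E_k$ to $(x_k;x_0,\dots,x_{k-1},x_{k+1},\dots)$. The image of $E_k$ consists of the $(y;z)$ with $y\in R_k$ and $z_i\notin R_i$ for $i<k$, and $x$ can be read off from $(y;z)$: insert $y$ at place $k=k(y)$. So injectivity is repaired, and late hits now have first coordinate near $a$. But surjectivity fails. The points reached are $\{a\}\times D$ and the $(y;z)$ with $k(y)<\infty$, $k(y)\le j(z)$. Exactly the points with $j(z)<k(y)$ are missed.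

To see how much is missing at stage $k$, let $A_k=\prod_{i<k}(X\setminus R_i)$. Up to a reordering of coordinates,
$$E_k\cong A_k\times R_k\times P,\qquad \{(y;z):\min(k(y),j(z))=k\}\cong (A_k\times R_k\times P)\ \sqcup\ (A_k\times R_k\times U_{k+1}\times P).$$
On the right, the first piece is $k=k(y)\le j(z)$, with $y\in R_k$. The second is $k=j(z)<k(y)$, with $z_k\in R_k$ and $y\in U_{k+1}$. So we need room for an extra $U_{k+1}\times P$ inside $P$. Such room exists, because looking at one more coordinate splits
$$P=(U_{k+1}\times P)\sqcup(U^{(k)}\times P).$$
Use the first half for the missing points. Then the second half, $U^{(k)}\times P$, must be mapped onto $P$.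

That is the original problem again, for the clopen set $U^{(k)}$ in place of $U$. The argument looks circular. It is not: by the time the problem reappears, the coordinates in $A_k\times R_k$ have been placed, and there are $k+1\ge1$ of them. If we treat all $U\in\mathcal U$ at once, each turn of the circle fixes at least one more coordinate, and this determines the map.

## 5. The mutual recursion

We now prove Proposition 6. For $U=X$ it is clear, since $X\times P\cong P$. So let $U\in\mathcal U$, with the data fixed above.

**Step 1: the two partitions.** This records the pieces that the recursion distinguishes. On the side of $P$, $E_k$ is split by the next coordinate: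

- $D=\{x: x_i\notin R_i\text{ for all }i\}$,
- $I_k=\{x: x_i\notin R_i\ (i<k),\ x_k\in R_k,\ x_{k+1}\in U_{k+1}\}$,
- $J_k=\{x: x_i\notin R_i\ (i<k),\ x_k\in R_k,\ x_{k+1}\in U^{(k)}\}$.

On the side of $U\times P$:

- $\hat D=\{a\}\times D$,
- $\hat I_k=\{(y;z): z_i\notin R_i\ (i<k),\ z_k\in R_k,\ y\in U_{k+1}\}$,
- $\hat J_k=\{(y;z): z_i\notin R_i\ (i<k),\ y\in R_k\}$.

The first family partitions $P$, since $E_k=I_k\sqcup J_k$. The second partitions $U\times P$: $\hat D$ is the case $k(y)=j(z)=\infty$, the union of the $\hat J_k$ is the case $k(y)\le j(z)$, $k(y)<\infty$, and the union of the $\hat I_k$ is the case $j(z)<k(y)$. The sets $I_k,J_k,\hat I_k,\hat J_k$ are clopen, being given by clopen conditions on finitely many coordinates. Finally, $U^{(k)}\in\mathcal U$: it is clopen, contains $X\setminus U\ne\emptyset$, and misses $a$.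

**Step 2: the equations.** We say what the maps should satisfy. An element $(y;z)$ of $U\times P$ is regarded as the sequence $y,z_0,z_1,\dots$, and "first $n$ coordinates" refers to this order; $s^\frown t$ is the concatenation of $s$ and $t$. We want functions $f_U:P\to U\times P$ and $g_U:U\times P\to P$, for all $U\in\mathcal U$ simultaneously, with
$$
f_U(x)=\begin{cases}(a;x) & x\in D,\\ (x_{k+1};\,x_0,\dots,x_k,x_{k+2},x_{k+3},\dots)& x\in I_k,\\ (x_k;\,x_0,\dots,x_{k-1})^\frown g_{U^{(k)}}(x_{k+1};x_{k+2},\dots)& x\in J_k,\end{cases}\tag{1}
$$
$$
g_U(y;z)=\begin{cases} z & (y;z)\in\hat D,\\ (z_0,\dots,z_k,y,z_{k+1},z_{k+2},\dots)&(y;z)\in\hat I_k,\\ (z_0,\dots,z_{k-1},y)^\frown f_{U^{(k)}}(z_k,z_{k+1},\dots)&(y;z)\in\hat J_k.\end{cases}\tag{2}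
$$
The right-hand sides make sense. In the last line of (1), $x_{k+1}\in U^{(k)}$, so $g_{U^{(k)}}$ may be applied. In the last line of (2), the value of $f_{U^{(k)}}$ lies in $U^{(k)}\times P$ and is read as a sequence. The front coordinates in (1) lie in $U$: they are $a$, a point of $U_{k+1}$, and a point of $R_k$.

**An example to run.** Let $X=\{0,1,2\}$ be discrete and $U=\{0,1\}$, so we are mapping $3^\omega$ onto $\{0,1\}\times3^\omega$, two cylinders out of three as in Section 1. Take $a=0$ and $U_k=\{0\}$ for $k\ge1$. Then $R_0=\{1\}$, all other $R_k$ are empty, and $U^{(0)}=\{1,2\}$. For $U'=\{1,2\}$ take $a=1$ and $U'_k=\{1\}$ for $k\ge1$, so the first ring is $\{2\}$ and $U'^{(0)}=\{2,0\}$. For $U''=\{2,0\}$ take $a=2$ and $U''_k=\{2\}$ for $k\ge1$, so the first ring is $\{0\}$ and $U''^{(0)}=U$. The recursion cycles through $U,U',U''$. At $x=(1,2,2,2,\dots)$ it stops: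
$$f_U(x)=(1)^\frown g_{U'}(2;2,2,\dots)=(1,2)^\frown f_{U''}(2,2,\dots)=(1;2,2,2,\dots),$$
where the last step is the case $D$ for $U''$, with value $(2;2,2,\dots)$. At $x=(1,2,0,1,2,0,\dots)$ it never stops:
$$f_U(x)=(1)^\frown g_{U'}(2;0,1,2,\dots)=(1,2)^\frown f_{U''}(0,1,2,\dots)=(1,2,0)^\frown g_U(1;2,0,\dots)=\cdots,$$
but each call prints one coordinate, so the value is forced to be $(1;2,0,1,2,0,\dots)$.

**Step 3: the functions exist.** We obtain them as limits. Let $f_U^0:P\to U\times P$ and $g_U^0:U\times P\to P$ be arbitrary functions. Define $f_U^{n+1}$ and $g_U^{n+1}$ by the right-hand sides of (1) and (2), with $g_{U^{(k)}},f_{U^{(k)}}$ replaced by $g^n_{U^{(k)}},f^n_{U^{(k)}}$.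

We claim that for $m\ge n$ and all $U\in\mathcal U$, the functions $f^m_U$ and $f^n_U$ agree in the first $n$ coordinates at every point, and likewise $g_U^m$ and $g_U^n$. For $n=0$ there is nothing to prove. Assume the claim for $n$ and let $m\ge n$. On $D$ and on all $I_k$, $f_U^{m+1}=f_U^{n+1}$. On $J_k$ the first $k+1$ coordinates of both are $x_k,x_0,\dots,x_{k-1}$, and the following ones come from $g^m_{U^{(k)}}$ and $g^n_{U^{(k)}}$ at the same point, which agree in the first $n$ coordinates. So $f_U^{m+1}$ and $f_U^{n+1}$ agree in the first $k+1+n\ge n+1$ coordinates. For $g$: on $\hat D$ and $\hat I_k$ the two functions are equal, and on $\hat J_k$ the first $k+1$ coordinates are $z_0,\dots,z_{k-1},y$, followed by the values of $f^m_{U^{(k)}}$ and $f^n_{U^{(k)}}$, which agree in the first $n$ coordinates.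

Hence at each point every coordinate of $f_U^n$ and $g_U^n$ is eventually constant in $n$. Let $f_U$ and $g_U$ be the coordinatewise limits. The front coordinate of $f_U^n$ always lies in $U$, so $f_U$ takes values in $U\times P$, and $g_U$ takes values in $P$. Each fixed coordinate in the defining equations of $f^{n+1}_U,g^{n+1}_U$ is constant for large $n$, so passing to the limit gives (1) and (2).

**Step 4: $f_U$ and $g_U$ are mutually inverse.** First the pieces correspond.

- If $x\in D$, then $f_U(x)=(a;x)\in\hat D$. If $x\in I_k$, then $f_U(x)=(y;z)$ with $y=x_{k+1}\in U_{k+1}$ and $z_i=x_i$ for $i\le k$, so $(y;z)\in\hat I_k$. If $x\in J_k$, then $y=x_k\in R_k$ and $z_i=x_i\notin R_i$ for $i<k$, so $(y;z)\in\hat J_k$.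
- If $(y;z)\in\hat D$, then $g_U(y;z)=z\in D$. If $(y;z)\in\hat I_k$, the value $x$ has $x_i=z_i$ for $i\le k$ and $x_{k+1}=y\in U_{k+1}$, so $x\in I_k$. If $(y;z)\in\hat J_k$, then $x_i=z_i\notin R_i$ for $i<k$, $x_k=y\in R_k$, and $x_{k+1}$ is the front coordinate of a value of $f_{U^{(k)}}$, hence lies in $U^{(k)}$; so $x\in J_k$.

We show by induction on $n$: for all $U\in\mathcal U$, $g_U(f_U(x))$ agrees with $x$ and $f_U(g_U(y;z))$ agrees with $(y;z)$ in the first $n$ coordinates, at all points. The case $n=0$ is trivial. Assume the statement for $n$. On $D$ and $\hat D$ the maps are $x\mapsto(a;x)$ and $(a;z)\mapsto z$, and on $I_k$ and $\hat I_k$ they move the entry at place $k+1$ to the front and back; so there both compositions are the identity. For $x\in J_k$, equations (1) and (2) give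
$$g_U(f_U(x))=(x_0,\dots,x_{k-1},x_k)^\frown f_{U^{(k)}}\bigl(g_{U^{(k)}}(x_{k+1};x_{k+2},\dots)\bigr).$$
By the inductive hypothesis for $U^{(k)}$ this agrees with $x$ in the first $k+1+n\ge n+1$ coordinates. For $(y;z)\in\hat J_k$,
$$f_U(g_U(y;z))=(y;z_0,\dots,z_{k-1})^\frown g_{U^{(k)}}\bigl(f_{U^{(k)}}(z_k,z_{k+1},\dots)\bigr),$$
which agrees with $(y;z)$ in the first $k+1+n\ge n+1$ coordinates. Since $n$ is arbitrary, $g_U=f_U^{-1}$.

**Step 5: continuity at points of $D$ and $\hat D$.** Infinitely many clopen pieces may accumulate at these points, and here the shrinking of the $U_k$ is used.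

Let $x\in D$, so $f_U(x)=(a;x)$. Every neighborhood of $(a;x)$ contains one of the form $U_K\times O_0\times\dots\times O_{K-1}\times X\times X\times\cdots$ with $O_i$ open and $x_i\in O_i$; enlarge $K$ and use $O_i=X$ where needed. Put $N=\{x':x'_i\in O_i\setminus R_i\text{ for }i<K\}$. It is open, and $x\in N$ because $x_i\notin R_i$. Let $x'\in N$.

- If $x'\in D$, then $f_U(x')=(a;x')$ lies in the given neighborhood.
- Otherwise $x'\in I_k\cup J_k$ for some $k$, and $x'_k\in R_k$ forces $k\ge K$. The front coordinate of $f_U(x')$ is $x'_{k+1}\in U_{k+1}\subseteq U_K$ if $x'\in I_k$, and $x'_k\in R_k\subseteq U_k\subseteq U_K$ if $x'\in J_k$. The next $k\ge K$ coordinates are $x'_0,\dots,x'_{k-1}$ in both cases. So $f_U(x')$ lies in the given neighborhood.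

Let $(a;z)\in\hat D$, so $g_U(a;z)=z$, and let $O_0\times\dots\times O_{K-1}\times X\times\cdots$ be a basic neighborhood of $z$. Put $N=\{(y;z'):y\in U_K,\ z'_i\in O_i\setminus R_i\text{ for }i<K\}$, an open neighborhood of $(a;z)$. Let $(y;z')\in N$.

- If $(y;z')\in\hat D$, its image is $z'$.
- If $(y;z')\in\hat I_k$, then $z'_k\in R_k$ forces $k\ge K$, and the image begins with $z'_0,\dots,z'_k$.
- If $(y;z')\in\hat J_k$, then $y\in R_k\cap U_K$. Since $R_k$ is disjoint from $U_{k+1}$, this forces $k\ge K$, and the image begins with $z'_0,\dots,z'_{k-1}$.

In each case the image lies in the given neighborhood.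

**Step 6: continuity everywhere.** By induction on $n$ we show that for all $U\in\mathcal U$ the first $n$ coordinates of $f_U$ and of $g_U$ are continuous functions. The case $n=0$ is trivial. Assume the statement for $n$. At points of $D$ and $\hat D$ all coordinates are continuous by Step 5. On the clopen sets $I_k$ and $\hat I_k$ the maps only rearrange coordinates. On the clopen set $J_k$, the first $k+1$ coordinates of $f_U(x)$ are coordinates of $x$, and the next $n$ are the first $n$ coordinates of $g_{U^{(k)}}$ at a point that depends continuously on $x$; they are continuous by the inductive hypothesis for $U^{(k)}$. On $\hat J_k$ the same holds for $g_U$, with $f_{U^{(k)}}$ in place of $g_{U^{(k)}}$. So the first $k+1+n\ge n+1$ coordinates are continuous there, and the first $n+1$ coordinates are continuous everywhere.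

Thus all coordinates of $f_U$ and $g_U=f_U^{-1}$ are continuous, and $f_U:P\to U\times P$ is a homeomorphism. This proves Proposition 6, and with it Theorem 3. $\blacksquare$

## 6. Density of $\mathrm{Cc}(X)$ is necessary

*Proof of Theorem 4.* If $\mathrm{Cc}(X)$ is dense, Theorem 3 applies. Conversely, suppose that $\mathrm{Cc}(X)\ne\emptyset$ and that $P=X^\omega$ is h-homogeneous.

**Step 1: $\mathrm{Cc}(P)=\mathrm{Cc}(X)^\omega$.** This locates the points of countable character in $P$. Let $q\in P$ have a countable base of open sets $W_n$, and let $\pi_i$ be the $i$-th projection, which is open and continuous. The sets $\pi_i(W_n)$ are open neighborhoods of $q_i$. If $O$ is an open neighborhood of $q_i$, some $W_n\subseteq\pi_i^{-1}(O)$, so $\pi_i(W_n)\subseteq O$. Hence $q_i\in\mathrm{Cc}(X)$. Conversely, if each $q_i$ has a decreasing countable base $A_{i,0}\supseteq A_{i,1}\supseteq\cdots$ of clopen sets, then the sets $\{x:x_i\in A_{i,m}\text{ for }i<m\}$, $m\in\omega$, form a countable base at $q$. In particular $\mathrm{Cc}(P)\ne\emptyset$.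

**Step 2: every clopen set meets $\mathrm{Cc}(X)$.** Let $V\subseteq X$ be non-empty and clopen. Then $V\times X\times X\times\cdots$ is a non-empty clopen subset of $P$, hence homeomorphic to $P$. So it contains a point with a countable base in it, and, since it is open, also in $P$. By Step 1 the first coordinate of that point lies in $V\cap\mathrm{Cc}(X)$. As the clopen sets form a base, $\mathrm{Cc}(X)$ is dense. $\blacksquare$

## 7. Moving points, absorbing factors, larger powers

*Proof of Corollary 5.* If $|X|\le1$ everything is trivial. Let $|X|\ge2$ and $P=X^\omega$. Then $P$ has no isolated points.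

**Part 1.** We match rings around $p$ with rings around $q$. Both points have countable bases by Step 1 of Section 6, and neither is isolated. So, as in Step 1 of Lemma 1, there are strictly decreasing clopen bases $P=B_0\supsetneq B_1\supsetneq\cdots$ at $p$ and $P=B_0'\supsetneq B_1'\supsetneq\cdots$ at $q$. By Theorem 3, $B_n\setminus B_{n+1}\cong P\cong B'_n\setminus B'_{n+1}$. The union of such homeomorphisms, together with $p\mapsto q$, is a bijection $P\to P$. Away from $p$ it and its inverse are continuous, because the rings are clopen. It maps each $B_n$ onto $B'_n$, so it is continuous at $p$ and its inverse is continuous at $q$.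

**Part 2.** Here we take $\omega$-th powers of known homeomorphisms, using $P^\omega\cong P$. By Proposition 6,
$$P\cong P^\omega\cong(U\times P)^\omega\cong U^\omega\times P^\omega\cong U^\omega\times P.$$
Since $|X|\ge2$, we can write $X=U\sqcup V$ with $U,V$ non-empty and clopen. Then $P\cong(U\times P)\sqcup(V\times P)\cong P\sqcup P=2\times P$. Hence $P\cong P^\omega\cong(2\times P)^\omega\cong2^\omega\times P^\omega\cong2^\omega\times P$.

**Part 3.** For infinite $\kappa$ we have $X^\kappa\cong(X^\omega)^\kappa$. By Theorem 3 the right-hand side is a product of zero-dimensional h-homogeneous spaces, so it is h-homogeneous by the product fact quoted in Section 2. $\blacksquare$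

## 8. Two examples with $2^{\omega_1}$

No point of $2^{\omega_1}$ has a countable base. Indeed, a countable family of basic neighborhoods of a point restricts only countably many coordinates altogether, and a neighborhood that restricts one further coordinate contains no member of the family.

**The density condition in Theorem 3 cannot be weakened to $\mathrm{Cc}(X)\ne\emptyset$.** Let $X=\{*\}\sqcup2^{\omega_1}$. Then $\mathrm{Cc}(X)=\{*\}$ is non-empty and not dense, so $X^\omega$ is not h-homogeneous by Theorem 4.

**The hypothesis $\mathrm{Cc}(X)\ne\emptyset$ in Theorem 4 cannot be dropped.** Let $X=2^{\omega_1}$. Then $\mathrm{Cc}(X)=\emptyset$ is not dense. Nevertheless $X^\omega\cong2^{\omega_1}$ is h-homogeneous, by Corollary 5(3) applied to the discrete two-point space with $\kappa=\omega_1$. Explicitly, $2^{\omega_1}\cong(2^\omega)^{\omega_1}$, the Cantor set $2^\omega$ is h-homogeneous (Proposition 2 suffices here), and the product fact applies.
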